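# Unambiguous tiling systems and complementation: a counterexample over one letter

## 1. Pictures with one row

We begin with the objects, and with a case in which complementation is painless.

**Definition (pictures).** Let $\Sigma$ be a finite alphabet. A *picture* over $\Sigma$ of size $(m,n)$ is a rectangular array of symbols of $\Sigma$ with $m$ rows and $n$ columns. $\Sigma^{++}$ is the set of all pictures of size $(m,n)$ with $m,n\ge1$, and a *picture language* is a subset of $\Sigma^{++}$. For a picture $p$ of size $(m,n)$, $\hat p$ is the picture of size $(m+2,n+2)$ obtained by surrounding $p$ with a border of a special symbol $\#\notin\Sigma$, and $B_{2,2}(\hat p)$ is the set of all $2\times2$ subpictures (*tiles*) of $\hat p$.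

**Definition (tiling systems).** A *tiling system* is a quadruple $(\Sigma,\Gamma,\Theta,\pi)$ where $\Gamma$ is a finite alphabet, $\Theta$ is a finite set of tiles over $\Gamma\cup\{\#\}$, and $\pi:\Gamma\to\Sigma$ is a map, extended to pictures cell by cell. Put $L(\Theta)=\{p'\in\Gamma^{++}:B_{2,2}(\hat p')\subseteq\Theta\}$; languages of this form are called *local*. The system *recognizes* the language $\pi(L(\Theta))$. REC is the family of languages recognized by tiling systems.

For example, over $\Sigma=\{a\}$ take $\Gamma=\{0,1\}$ and let $\Theta$ consist of the tiles in which vertically adjacent letters are equal, horizontally adjacent letters differ, a letter with $\#$ on its left is $0$, and a letter with $\#$ on its right is $1$. The pictures in $L(\Theta)$ have constant columns $0,1,0,1,\dots,0,1$, so the system recognizes the unary pictures of even width. A column plays the role of a state, and the width plays the role of time.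

**Definition (unambiguity).** A tiling system is *unambiguous* if every picture $p$ that it recognizes has exactly one preimage $p'\in L(\Theta)$ with $\pi(p')=p$. UREC is the family of languages recognized by unambiguous tiling systems.

The system above is unambiguous. Now make a second system with letters $0',1',2'$ for widths divisible by $3$, and take the union of the two alphabets and of the two tile sets. No tile mixes the two alphabets and neighboring cells share a tile, so the new system recognizes the widths divisible by $2$ or $3$. It is ambiguous: width $6$ has two preimages. The same language also has an unambiguous system, with columns counting modulo $6$.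

UREC is a proper subfamily of REC, and REC is not closed under complementation. The paper "Unambiguous Recognizable Two-Dimensional Languages" (http://archive.numdam.org/article/ITA_2006__40_2_277_0.pdf) states as open whether UREC is closed under complementation: if $L\subseteq\Sigma^{++}$ is in UREC, is $\Sigma^{++}\setminus L$ in UREC?

**Proposition 1.** Let $L\in\mathrm{REC}$, $L\subseteq\Sigma^{++}$, contain only pictures with one row. Then $\Sigma^{++}\setminus L\in\mathrm{UREC}$.

*Proof.* One-row pictures are nonempty words. Let $(\Sigma,\Gamma,\Theta,\pi)$ recognize $L$. For $p'=x_1\cdots x_n\in\Gamma^{1,n}$ put $x_0=x_{n+1}=\#$. The tiles of $\hat p'$ are, for $0\le i\le n$, the tile with rows $\#\#$ and $x_ix_{i+1}$ and the tile with rows $x_ix_{i+1}$ and $\#\#$. So membership in $L(\Theta)$ is a condition on the consecutive pairs $(x_i,x_{i+1})$. Hence $L$ is the language of a nondeterministic automaton that stores the last $x_i$ and reads the letters $\pi(x_i)$; so $L$ is regular. The subset construction gives a complete deterministic automaton with state set $S$, initial state $s_0$, transition function $\delta$ and a set $F$ of final states that accepts exactly the nonempty words not in $L$.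

Let $K_1$ be the set of one-row pictures not in $L$. Take $\Gamma_1=\Sigma\times S$ with the first coordinate as projection. Allow the tiles in which no letter stands above a letter; a letter $(a,s)$ with $\#$ on its left has $s=\delta(s_0,a)$; a letter $(a,s)$ with $(a',s')$ on its left has $s=\delta(s',a)$; and a letter $(a,s)$ with $\#$ on its right has $s\in F$. This recognizes $K_1$, and the preimage is unique because the automaton is deterministic.

Let $K_2$ be the set of pictures with at least two rows. Take $\Gamma_2=\Sigma\times\{\mathrm{top},\mathrm{rest}\}$, and allow the tiles in which a letter with $\#$ above it is marked top, a letter with a letter above it is marked rest, and a letter with $\#$ below it is marked rest. A one-row picture would need both marks on each cell, and a picture with at least two rows has exactly one correct marking.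

Finally $\Sigma^{++}\setminus L=K_1\cup K_2$ is a disjoint union. Make $\Gamma_1,\Gamma_2$ disjoint and unite the tile sets. As no tile mixes the alphabets, every preimage comes from exactly one of the two systems, so the union is unambiguous. $\square$

The proof determinizes, which costs a finite number of states. What changes when the height is not fixed?

## 2. Columns as states, and the budget $g^m$

Write $a^{m,n}$ for the picture of size $(m,n)$ over $\{a\}$. A *column graph* is a finite digraph with a set of start vertices and a set of end vertices. It *recognizes a set $K\subseteq\{a\}^{++}$ at height $m$* if for all $n\ge1$: $a^{m,n}\in K$ iff the graph has a walk with $n$ vertices from a start vertex to an end vertex.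

**Lemma 2.** If $K\subseteq\{a\}^{++}$ is recognized by a tiling system with local alphabet $\Gamma$, $|\Gamma|=g$, then for every $m\ge1$ there is a column graph with $g^m$ vertices that recognizes $K$ at height $m$.

*Proof.* The vertices are the words $w\in\Gamma^m$, thought of as columns. Draw an edge $w\to w'$ iff all $2\times2$ tiles of the $(m+2)\times2$ picture with columns $\#w\#$ and $\#w'\#$ lie in $\Theta$. Let $w$ be a start vertex iff the same holds for the columns $\#^{m+2}$ and $\#w\#$, and an end vertex iff it holds for $\#w\#$ and $\#^{m+2}$. Every $2\times2$ window of $\hat p'$ lies in two adjacent columns, so the pictures in $L(\Theta)$ of size $(m,n)$ are exactly the walks with $n$ vertices from start to end. Since $\pi$ is constant, $a^{m,n}\in K$ iff such a walk exists. $\square$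

At height $m$ a tiling system offers $g^m$ columns, with $g$ independent of $m$. The subset construction on a column graph with $g^m$ vertices produces up to $2^{g^m}$ sets, and these cannot be written into a column of $m$ symbols from a fixed alphabet. This is the point at which the proof of Proposition 1 stops. It also tells us what to measure: if the complement of a unary $L$ needs, for every constant $g$, more than $g^m$ vertices at some height $m$, then the complement is not even in REC. That is what happens.

**Theorem 3.** There is $L\subseteq\{a\}^{++}$ with $L\in\mathrm{UREC}$ and $\{a\}^{++}\setminus L\notin\mathrm{REC}$. Consequently, for every nonempty finite alphabet $\Sigma$ there is $L\in\mathrm{UREC}$, $L\subseteq\Sigma^{++}$, with $\Sigma^{++}\setminus L\notin\mathrm{REC}$. In particular, UREC is not closed under complementation.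

## 3. Residue classes that exclude each other

At a fixed height $m$ a unary picture is just its width $n$. A column of height $m$ can hold $m$-bit counters, so conditions $n\equiv r\pmod d$ with $d<2^m$ are within the budget. With a single condition complementation is free: a cycle with $d$ vertices recognizes $n\equiv r\pmod d$ with one end vertex, and the complement with the other $d-1$.

So take a union of several residue classes, one for each *certificate* $c$. To accept, guess $c$ and check its congruence. Unambiguity means that the classes are pairwise disjoint. The complement must refute all of them at once, and pumping says how: if a column graph with $N$ vertices recognizes the complement at height $m$, then a walk with $n_0>N$ vertices contains a closed part of some length $\ell\le N$, and repeating it shows that the whole progression $n_0+j\ell$ $(j\ge0)$ lies in the complement. To force $N$ to be large we want an $n_0$ in the complement such that every progression $n_0+j\ell$ with small $\ell$ meets one of the classes.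

Let the class of $c$ be given by congruences $n\equiv\rho_c(x)\pmod{q_x}$ for $x$ in a set $S_c$, with distinct primes $q_x$ and modulus $d_c=\prod_{x\in S_c}q_x$.

*A shared prime does not work.* The obvious way to get disjoint classes is to let all $S_c$ contain one position $x_0$, with pairwise different values $\rho_c(x_0)$. Suppose every position lies in some $S_c$ and there are $K\geq 2$ positions. Let $n$ be in no class. The residue of $n$ modulo $q_{x_0}$ leaves at most one candidate $c$. If there is one, some $x\in S_c$, $x\ne x_0$, has $n\not\equiv\rho_c(x)\pmod{q_x}$. So in every case, for some $x\ne x_0$, all numbers congruent to $n$ modulo $q_{x_0}q_x$ avoid all classes. Cycles of length $q_{x_0}q_x$, one for each $x\ne x_0$, with suitable end vertices, recognize the complement. As $q_{x_0}q_x$ divides some $d_c$, this takes at most $K\max_cd_c$ vertices. The complement is cheap because all conflicts sit in one place.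

*Spreading the conflicts.* Take certificates $b$ in a set $V$ and one prime for each element of $V$. For each pair $b\ne b'$ decide at whose prime they conflict: write $b\to b'$ if it is at the prime of $b$. Certificate $b$ demands residue $2$ at its own prime, and residue $1$ at the prime of every $u$ with $u\to b$. If $b\to b'$, then at the prime of $b$ certificate $b$ demands $2$ and $b'$ demands $1$, so the classes are disjoint. Let $n_0$ be divisible by all the primes, so that $n_0$ is in no class. If $\ell$ is divisible by the primes of $D\subseteq V$ and by no others, then $n_0+j\ell$ is always $0$ at the primes in $D$ and takes all residue combinations at the others. So the progression avoids all classes iff every certificate $b$ looks at some prime in $D$, that is, iff $D$ contains $b$ or some $u\to b$, for every $b$. In other words, $D$ is a dominating set.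

This is still not good enough. Some vertex $u$ has at least $(M-1)/2$ arrows leaving it, where $M=|V|$. Put it in $D$, discard it and the vertices it points to, and repeat inside the rest: after $k$ rounds at most $M/2^k$ vertices are left, so some dominating set has at most $\log_2M+1$ elements. But some certificate looks at $(M+1)/2$ primes or more, since some vertex receives at least $(M-1)/2$ arrows. So the argument forces fewer primes than one certificate already uses.

The repair is to raise the price of each element of $D$. Replace the prime of $u$ by a block of $M$ primes, and let a certificate choose *one* prime in each block it looks at. To be hit for every possible choice, a block must be contained in $H$ entirely, where $H$ indexes the primes dividing $\ell$. A refutation then costs $M$ primes per dominating vertex, while a certificate costs one prime per foreign block plus its own block, at most $2M-1$ in all. The ratio is at least half the domination number, so it remains to find tournaments whose domination number is unbounded.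

## 4. Tournaments without small dominating sets

**Definition (tournaments).** A *tournament* $T$ on $V=\{0,\dots,M-1\}$ has exactly one of $u\to v$, $v\to u$ for each pair $u\ne v$. Put $\mathrm{In}(b)=\{u:u\to b\}$ and $\mathrm{In}[b]=\mathrm{In}(b)\cup\{b\}$. A set $D\subseteq V$ is *dominating* if $D\cap\mathrm{In}[b]\ne\emptyset$ for all $b\in V$, and $\gamma(T)$ is the least size of a dominating set.

The cycle $0\to1\to2\to0$ has $\gamma=2$: no vertex points to both others, and $\{0,1\}$ is dominating. On $\{0,\dots,6\}$ let $u\to v$ iff $v-u\in\{1,2,4\}$ modulo $7$; this is a tournament because $\{1,2,4\}$ and $\{-1,-2,-4\}=\{6,5,3\}$ partition the nonzero residues. The differences of distinct elements of $\{1,2,4\}$ are $1-2=6$, $1-4=4$, $2-1=1$, $2-4=5$, $4-1=3$, $4-2=2$, so every nonzero residue occurs. Hence for any $u\ne v$ there is $b$ with $u-b,v-b\in\{1,2,4\}$, that is, $b\to u$ and $b\to v$, and $\{u,v\}$ is not dominating. A single vertex is not dominating either, since a set containing a dominating set is dominating. So $\gamma\ge3$.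

Later a machine must find our tournament, so we fix one. A number $z$ with $0\le z<2^{M^2}$ encodes a tournament: for $u<v$, $u\to v$ iff bit number $uM+v$ of $z$ is $1$, and $v\to u$ otherwise. Let $T_M$ be the tournament with the smallest code among those with maximum $\gamma$, and put $\gamma_M=\gamma(T_M)$.

**Lemma 4 (Erdős).** $\gamma_M>\frac12\log_2M$ for all large $M$.

*Proof.* Let $h=\lfloor\frac12\log_2M\rfloor$ and take a uniformly random tournament. A fixed $h$-set $D$ is dominating iff no $b\notin D$ satisfies $b\to u$ for all $u\in D$ (the vertices of $D$ cause no trouble, since $b\in\mathrm{In}[b]$). For each $b\notin D$ the forbidden event has probability $2^{-h}$, and for different $b$ the events involve disjoint sets of arrows, so they are independent. As $2^{-h}\ge1/\sqrt M$ and $h\le\sqrt M$, the probability that $D$ is dominating is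
$$(1-2^{-h})^{M-h}\le e^{-(M-h)/\sqrt M}\le e^{1-\sqrt M}.$$
There are at most $M^h\le e^{\frac12\log_2M\,\ln M}$ such sets, so the expected number of dominating $h$-sets tends to $0$. For large $M$ some tournament has none, and hence no smaller dominating set either. So $\gamma_M\ge h+1>\frac12\log_2M$. $\square$

## 5. Certificates that choose one position per block

Fix $M\ge2$ and $T=T_M$. The *positions* are $X=V\times\{0,\dots,M-1\}$, and $P_b=\{b\}\times\{0,\dots,M-1\}$ is the block of $b$.

**Definition (certificates).** A *certificate* is $c=(b,\tau)$ with $b\in V$ and $\tau:\mathrm{In}[b]\to\{0,\dots,M-1\}$. Put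
$$N_c=\{(u,\tau(u)):u\in\mathrm{In}[b]\},\qquad S_c=P_b\cup N_c,\qquad |S_c|\le 2M-1 .$$
With $\mathrm{In}[b]=\{u_1<u_2<\cdots\}$ let $\mathrm{code}(\tau)=\sum_i\tau(u_i)M^{i-1}<M^M$; for fixed $b$ this is injective in $\tau$. Define $\rho_c:S_c\to\{0,1,\dots,M^M+1\}$ by
$$\rho_c(b,\tau(b))=2+\mathrm{code}(\tau),\qquad \rho_c(b,i)=0\ \ (i\ne\tau(b)),\qquad \rho_c(u,\tau(u))=1\ \ (u\in\mathrm{In}(b)).$$

Each value has a purpose. The value $1$ is for foreign blocks and the values other than $1$ are for the own block, so that different $b$ conflict. Two certificates with the same $b$ must also conflict; this is why the code of $\tau$ appears. The whole block $P_b$ is in $S_c$ because a rival $c'$ may choose any position of it. Finally,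
$$\rho_c(x)=0\quad\text{exactly for } x\in S_c\setminus N_c, \tag{1}$$
so that positions outside $N_c$ accept the residue $0$.

**Lemma 5 (any two certificates conflict).** If $c\ne c'$, there is $x\in S_c\cap S_{c'}$ with $\rho_c(x)\ne\rho_{c'}(x)$.

*Proof.* Let $c=(b,\tau)$, $c'=(b',\tau')$. If $b=b'$, take $x=(b,\tau(b))\in P_b$. When $\tau(b)\ne\tau'(b)$ we have $\rho_c(x)\ge2$ and $\rho_{c'}(x)=0$. When $\tau(b)=\tau'(b)$ the values are $2+\mathrm{code}(\tau)$ and $2+\mathrm{code}(\tau')$, which differ because $\tau\ne\tau'$.

If $b\ne b'$, then by symmetry let $b\to b'$, so $b\in\mathrm{In}(b')$. Take $x=(b,\tau'(b))$. It is in $P_b\subseteq S_c$ and in $N_{c'}\subseteq S_{c'}$, and $\rho_{c'}(x)=1$, whereas $\rho_c$ never takes the value $1$ on $P_b$. $\square$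

**Lemma 6 (few positions miss some certificate).** If $H\subseteq X$ and $|H|<M\gamma_M$, then some certificate $c$ has $N_c\cap H=\emptyset$.

*Proof.* Let $D=\{b:P_b\subseteq H\}$. Then $M|D|\le|H|<M\gamma_M$, so $|D|<\gamma_M$ and $D$ is not dominating: some $b$ has $\mathrm{In}[b]\cap D=\emptyset$. For each $u\in\mathrm{In}[b]$ the block $P_u$ is not contained in $H$, so we can choose $\tau(u)$ with $(u,\tau(u))\notin H$. Then $c=(b,\tau)$ works. $\square$

The bound in Lemma 6 cannot be improved. If $D$ is dominating with $|D|=\gamma_M$ and $H=\bigcup_{u\in D}P_u$, then every $c=(b,\tau)$ has some $u\in D\cap\mathrm{In}[b]$, and $(u,\tau(u))\in N_c\cap H$.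

## 6. Primes above $2^s$ and the set $R_m$

*Purpose of this section: turn certificates into congruences whose moduli fit into $m$ bits.*

For $m\ge32$ let
$$M=\lfloor(m/4)^{1/3}\rfloor\ge2,\qquad s=\lfloor m/(4M)\rfloor,\qquad Q=2^s .$$

**Step 1: the values of $\rho_c$ are residues.** We need them to be smaller than the primes. Since $4M^3\le m$, we have $m/(4M)\ge M^2$ and so $s\ge M^2$. Since $M\le2^{M-1}$,
$$M^M+2\le2^{M^2-M}+2\le2^{M^2}\le Q .$$
So all values of $\rho_c$, being at most $M^M+1$, are less than $Q$.

**Step 2: the primes.** For $(u,i)\in X$ let $q_{(u,i)}$ be the $(uM+i+1)$-th prime greater than $Q$. These are $M^2$ distinct primes. By Bertrand's postulate (for $y\ge1$ there is a prime in $(y,2y]$), the $k$-th prime greater than $Q$ is at most $2^kQ$, so $q_x\le2^{M^2}Q\le Q^2$.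

**Step 3: the moduli.** For a certificate $c$ put $d_c=\prod_{x\in S_c}q_x$, and let $r_c\in[0,d_c)$ be the solution, given by the Chinese remainder theorem (CRT), of $r_c\equiv\rho_c(x)\pmod{q_x}$ for all $x\in S_c$. Then
$$2\le d_c\le Q^{2(2M-1)}<Q^{4M}=2^{4Ms}\le2^m. \tag{2}$$
Let $R_m=\{(d_c,r_c):c\text{ a certificate}\}$ for $m\ge32$, and $R_m=\emptyset$ for $m<32$.

**Lemma 7.** For all $m\ge1$ and $n\ge0$ there is at most one $(d,r)\in R_m$ with $n\equiv r\pmod d$.

*Proof.* Two distinct such pairs come from distinct certificates $c,c'$. With $x$ from Lemma 5, $n\bmod q_x$ would equal both $\rho_c(x)$ and $\rho_{c'}(x)$, which are distinct numbers in $[0,q_x)$. $\square$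

*The first case by hand.* For $m=32$ we get $M=2$, $s=4$, $Q=16$ and the primes $q_{(0,0)}=17$, $q_{(0,1)}=19$, $q_{(1,0)}=23$, $q_{(1,1)}=29$. Both tournaments on $\{0,1\}$ have $\gamma=1$; the smallest code is $z=0$, so $T_2$ is $1\to0$, with $\mathrm{In}[0]=\{0,1\}$ and $\mathrm{In}[1]=\{1\}$. The six certificates demand these residues (a dash means that the position is not in $S_c$):

| certificate | mod $17$ | mod $19$ | mod $23$ | mod $29$ |
|---|---|---|---|---|
| $b=0$, $\tau(0)=0$, $\tau(1)=0$ | $2$ | $0$ | $1$ | – |
| $b=0$, $\tau(0)=1$, $\tau(1)=0$ | $0$ | $3$ | $1$ | – |
| $b=0$, $\tau(0)=0$, $\tau(1)=1$ | $4$ | $0$ | – | $1$ |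
| $b=0$, $\tau(0)=1$, $\tau(1)=1$ | $0$ | $5$ | – | $1$ |
| $b=1$, $\tau(1)=0$ | – | – | $2$ | $0$ |
| $b=1$, $\tau(1)=1$ | – | – | $0$ | $3$ |

The last two rows give the pairs $(667,232)$ and $(667,322)$ in $R_{32}$: indeed $667=23\cdot29$, $232=8\cdot29=10\cdot23+2$ and $322=14\cdot23=11\cdot29+3$. Any two rows disagree in a common column. The set $\{1\}$ is dominating, and correspondingly every row has a nonzero entry under $23$ or $29$, so the multiples of $667$ avoid all six classes.

## 7. Progressions that avoid every class need $M\gamma_M$ primes

The next lemma is the heart of the lower bound.

**Lemma 8.** Let $m\ge32$, let $n_0\geq 1$ be a multiple of $\prod_{x\in X}q_x$, and let $\ell\ge1$.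

1. No $(d,r)\in R_m$ satisfies $n_0\equiv r\pmod d$.
2. If $\ell<Q^{M\gamma_M}$, then some $(d,r)\in R_m$ satisfies $n_0+j\ell\equiv r\pmod d$ for infinitely many $j\ge0$.
3. $Q^{M\gamma_M}\ge2^{m\gamma_M/8}$.

*Proof.* **Part 1.** Every certificate must be violated somewhere. For $c=(b,\tau)$ take $x=(b,\tau(b))$: then $0<\rho_c(x)<q_x$ and $q_x\mid n_0$, so $n_0\not\equiv r_c\pmod{d_c}$.

**Part 2.** We look for a certificate that the primes dividing $\ell$ do not see. Let $H=\{x\in X:q_x\mid\ell\}$. The $q_x$ are distinct primes greater than $Q$, so $\prod_{x\in H}q_x$ divides $\ell$ and
$$Q^{|H|}\le\ell<Q^{M\gamma_M},\qquad\text{hence } |H|<M\gamma_M .$$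
By Lemma 6 there is a certificate $c$ with $N_c\cap H=\emptyset$. For $x\in S_c\setminus H$, $\ell$ is invertible modulo $q_x$. So by CRT there are infinitely many $j\ge0$ with $j\ell\equiv\rho_c(x)\pmod{q_x}$ for all $x\in S_c\setminus H$. For such $j$ put $n=n_0+j\ell$. If $x\in S_c\setminus H$, then $n\equiv\rho_c(x)\pmod{q_x}$ because $q_x\mid n_0$. If $x\in S_c\cap H$, then $n\equiv0\pmod{q_x}$, and $x\in S_c\setminus N_c$, so $\rho_c(x)=0$ by (1). In both cases the demand of $c$ at $x$ is met, so $n\equiv r_c\pmod{d_c}$.

**Part 3.** This is a size estimate. We have $Q^{M\gamma_M}=2^{sM\gamma_M}$ and $sM\ge\left(\frac m{4M}-1\right)M=\frac m4-M$. With $y=m/4\ge8$ we have $y^{2/3}\ge4\geq 2$, so $M\le y^{1/3}\le y/2=m/8$. Hence $sM\ge m/8$. $\square$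

A column system must not only count modulo $d$ but also verify that $(d,r)\in R_m$, and this takes time, that is, width. Part 2 is robust: the class is met *infinitely often*. So we may demand that $n$ be large, with a threshold as large as we like.

**Definition (the language with thresholds).** Let $t$ assign to each $m$ and each $(d,r)\in R_m$ a number $t_m(d,r)\ge0$. Put
$$L_t=\{a^{m,n}:\ \exists(d,r)\in R_m,\ n\equiv r\!\!\pmod d,\ n>t_m(d,r)\}.$$

**Lemma 9.** Let $m\ge32$ and let $G$ be a column graph with $N$ vertices that recognizes $\{a\}^{++}\setminus L_t$ at height $m$. Then $N\ge Q^{M\gamma_M}\ge2^{m\gamma_M/8}$.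

*Proof.* Let $n_0>N$ be a multiple of $\prod_{x\in X}q_x$. By Lemma 8.1, $a^{m,n_0}\notin L_t$, so $G$ has a walk with $n_0$ vertices from a start vertex to an end vertex. Among its first $N+1$ vertices one repeats, at distance $\ell$ with $1\le\ell\le N$. Traversing this closed part $j$ additional times gives
$$a^{m,n_0+j\ell}\notin L_t\qquad\text{for all }j\ge0. \tag{3}$$
If $\ell<Q^{M\gamma_M}$, Lemma 8.2 gives $(d,r)\in R_m$ and infinitely many $j$ with $n_0+j\ell\equiv r\pmod d$. Choosing $j$ with $n_0+j\ell>t_m(d,r)$ contradicts (3). So $N\ge\ell\ge Q^{M\gamma_M}$, and Lemma 8.3 gives the rest. $\square$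

It remains to choose the thresholds so that $L_t$ is in UREC.

## 8. Sequences of columns as tiling systems

*Purpose: we want to program columns instead of tiles.* The next lemma says that any column process whose start, step and stop conditions can be read by finite automata from top to bottom is a tiling system, and that the number of preimages is the number of runs.

Let $A$ be a finite alphabet, let $I,F\subseteq A^+$ be regular, and let $E\subseteq(A\times A)^+$ be regular, regarded as a relation between words of equal length. An *$(m,n)$-run* is a sequence $w_1,\dots,w_n\in A^m$ with $w_1\in I$, $w_n\in F$, and $(w_j,w_{j+1})\in E$ for $1\le j<n$.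

For the smallest example let $A=\{0,1\}$, $I=\{0\}^+$, $F=\{1\}^+$ and let $E$ consist of the pairs $(0^m,1^m)$ and $(1^m,0^m)$. There is an $(m,n)$-run iff $n$ is even, and then there is exactly one.

**Lemma 10.** There is a tiling system over $\{a\}$ in which, for all $m,n\ge1$, the number of preimages of $a^{m,n}$ equals the number of $(m,n)$-runs.

*Proof.* Each cell will carry, besides its letter of $A$, the states of the automata that read its column from the top down to it.

**Step 1: the alphabet.** Take complete deterministic automata for $I,F,E$ with state sets $Q_I,Q_F,Q_E$, and let $\bot\notin Q_E$. Let $\Gamma=A\times Q_I\times Q_F\times(Q_E\cup\{\bot\})$, and let $\pi$ be constant with value $a$. The automaton for $E$ reads pairs of letters, the first from the column on the left.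

**Step 2: the tiles.** Write a tile as $\begin{smallmatrix}\alpha&\beta\\ \gamma&\delta\end{smallmatrix}$. Let $\Theta$ consist of all tiles over $\Gamma\cup\{\#\}$ that satisfy the following three implications.

1. If $\delta=(x,e_1,e_2,e_3)\in\Gamma$, then $e_1$ (respectively $e_2$) is the state of the automaton for $I$ (respectively $F$) reached by reading $x$ from the corresponding state of $\beta$, or from the initial state if $\beta=\#$. If $\gamma=\#$, then $e_3=\bot$. If $\gamma\in\Gamma$ has $A$-component $y$, then $e_3\ne\bot$ is the state of the automaton for $E$ reached by reading $(y,x)$ from the $E$-state of $\beta$ (which must not be $\bot$), or from the initial state if $\beta=\#$.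
2. If $\beta\in\Gamma$ and $\delta=\#$: when $\alpha=\#$, the $I$-state of $\beta$ is accepting; when $\alpha\in\Gamma$, the $E$-state of $\beta$ is an accepting state in $Q_E$.
3. If $\alpha\in\Gamma$ and $\beta=\gamma=\delta=\#$, the $F$-state of $\alpha$ is accepting.

**Step 3: what the implications say.** We check that they express exactly the definition of a run. Let $p'\in\Gamma^{m,n}$. The windows of $\hat p'$ with $\delta\in\Gamma$ run over all cells $\delta$, together with the left neighbor $\gamma$ and the upper neighbor $\beta$. So (1) says exactly that the state components at each cell are those of the automata reading column $j$ (for $E$ and $j\ge2$: the pair of columns $j-1,j$) from the top down to that cell, and that the $E$-component is $\bot$ throughout column $1$. The windows in (2) occur exactly when $\beta$ is a cell of the bottom row, with $\alpha=\#$ iff $\beta$ is in column $1$; so (2) says that column $1$ is in $I$ and that all pairs of consecutive columns are in $E$. The window in (3) occurs exactly at the bottom right corner, and (3) says that column $n$ is in $F$. Given the $A$-components, the state components are determined. Hence taking $A$-components is a bijection from $L(\Theta)\cap\Gamma^{m,n}$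 to the $(m,n)$-runs. $\square$

## 9. A machine that decides $R_m$ inside $m$ cells

*Purpose: the columns must verify that a guessed pair $(d,r)$ is in $R_m$.* They will do so by carrying, from left to right, the successive configurations of a machine whose tape is the column.

**Lemma 11.** There is a deterministic one-tape machine $D$, working on exactly the $m$ given cells (the first and the last cell being flagged), with the following property. When cell $i$ initially contains the $i$-th bits (most significant first) of two $m$-bit numbers $d,r$, all other tracks are blank, and the head is on the first cell, $D$ reaches its accepting state iff $(d,r)\in R_m$. An accepting configuration is its own successor, every configuration of a computation has a successor, and the head never leaves the $m$ cells.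

*Proof.* The definition of $R_m$ is explicit, so the only issue is space. Time is not restricted, which allows very naive programs. If $m<32$ (detected in the finite control by walking over the cells), $D$ loops forever without accepting. Let $m\ge32$.

**Step 1: registers.** This step provides arithmetic on numbers below $2^{2m}$. Give each of a fixed number of registers two tracks of one bit per cell, one for the $m$ low bits and one for the $m$ high bits, the least significant bit of each in the last cell. By sweeping from the last to the first cell over the low track and then over the high track, with a carry, a borrow or the result of the comparison so far kept in the state, $D$ can set a register to a constant, copy, add, subtract and compare. The inputs $d,r$ are copied into low tracks. To load $m$, move a marker along the cells and increment a register once per cell. Multiplication is repeated addition, division with remainder is repeated subtraction, powers are repeated multiplications. The bit, or the base-$M$ digit, of a register at an index held in another register is found by dividing a copy repeatedly by $2$, or by $M$, and taking a remainder. So it suffices to give a program with a fixed number of variables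 whose values all stay below $2^{2m}$.

**Step 2: parameters.** Compute $M$ as the largest number with $4M^3\le m$; the largest tested value is $4(M+1)^3\le32M^3\le8m<2^{2m}$. Compute $s=\lfloor m/(4M)\rfloor$ and $Q=2^s<2^m$.

**Step 3: the tournament.** Compute the code of $T_M$. Loop over $z=0,\dots,2^{M^2}-1$; note $M^2\le4M^3\le m$. For each $z$ compute $\gamma$ of the encoded tournament by looping over all $D'\in\{0,\dots,2^M-1\}$, viewed as subsets of $V$ through their bits, counting elements, and testing domination by loops over $b,u\in V$. Here $u\to b$ is read off bit $uM+b$ of $z$ if $u<b$ (it must be $1$) and bit $bM+u$ if $u>b$ (it must be $0$). Keep the best value so far and the first $z$ attaining it.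

**Step 4: certificates.** Loop over $b\in V$ and $k\in\{0,\dots,M^{|\mathrm{In}[b]|}-1\}$. The pair $(b,k)$ represents the certificate $c=(b,\tau)$ with $\mathrm{code}(\tau)=k$: for $u\in\mathrm{In}[b]$, $\tau(u)$ is the $i$-th base-$M$ digit of $k$, where $i$ is the number of elements of $\mathrm{In}[b]$ that are at most $u$. All numbers are at most $M^M<2^m$.

**Step 5: checking one certificate.** For each $(b,k)$ set $P=1$ and loop over all $(u,i)\in X$. Skip $(u,i)$ unless $u=b$, or $u\in\mathrm{In}(b)$ and $i=\tau(u)$; the positions not skipped are those of $S_c$. For them compute $q_{(u,i)}$ by counting primes upwards from $Q+1$ with trial division; all numbers are at most $Q^2<2^m$. Check that $r\bmod q_{(u,i)}=\rho_c(u,i)$, where $\rho_c(u,i)$ is $2+k$, $0$ or $1$ by its definition, and replace $P$ by $P\cdot q_{(u,i)}$. All values of $P$ divide $d_c<2^m$.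

**Step 6: decision.** Accept if for some $(b,k)$ all checks of Step 5 succeed, the final $P$ equals $d$, and $r<d$. If no $(b,k)$ leads to acceptance, loop forever. The final $P$ is $d_c$, and a number $r\in[0,d_c)$ passes all checks iff it is $r_c$. So acceptance occurs iff $(d,r)\in R_m$. Upon acceptance $D$ stays in its accepting state without moving or writing. $\square$

**Definition (the language $L$).** For $(d,r)\in R_m$ let $t_m(d,r)$ be the number of steps after which $D$ accepts $(d,r)$. Let $L=L_t$ for this $t$:
$$L=\{a^{m,n}:\ \exists(d,r)\in R_m,\ n\equiv r\!\!\pmod d,\ n>t_m(d,r)\}.$$

## 10. The language $L$ is in UREC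

**Proposition 12.** $L\in\mathrm{UREC}$.

*Proof.* We describe a column process to which Lemma 10 applies: guess $(d,r)$ in the first column, run $D$ on it, and count the columns modulo $d$.

**Step 1: the columns.** A column has four tracks: $m$-bit numbers $d,r,\kappa$ (most significant bit on top) and a configuration of $D$ on $m$ cells. Each cell of the configuration carries a tape symbol, the end flags, and either a state of $D$ or a blank mark; exactly one cell carries a state.

- $I$: $\kappa=1$, and the configuration is the initial one with input tracks equal to $d,r$.
- $E$: $d$ and $r$ are unchanged; the configuration of the second column is the successor of that of the first; the second counter is $\kappa'=\kappa+1$ if $\kappa+1\ne d$, and $\kappa'=0$ if $\kappa+1=d$.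
- $F$: $\kappa=r$, and the configuration is accepting.

**Step 2: regularity.** We check the hypothesis of Lemma 10. $I$ and $F$ are given by conditions on single cells and on the positions of the first and last cell and of the head, hence are regular. Now consider $E$. For binary words $u,v$ of equal length, $\mathrm{val}(v)=\mathrm{val}(u)+1$ iff $u=y01^k$ and $v=y10^k$ for some word $y$ and some $k\ge0$. This is a regular relation. Regular relations between words of equal length are regular languages over a product alphabet, so they are closed under Boolean operations, and the counter condition is
$$\bigl(\kappa+1=d\ \text{ and }\ \kappa'=0\bigr)\ \text{ or }\ \bigl(\text{not }(\kappa+1=d)\ \text{ and }\ \kappa'=\kappa+1\bigr).$$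
For configurations, having exactly one state mark is a regular condition on a column. If $C$ satisfies it, then $C'$ is the successor of $C$ iff $C'$ satisfies it and $C'(i)=f(C(i-1),C(i),C(i+1))$ for every cell $i$, where $f$ is a fixed local function and markers stand beyond the ends: the tape symbol changes only under the head, and the new state appears at the cell to which the head moves. A finite automaton reading the pair $(C,C')$ checks this by remembering two neighboring cells. So $E$ is regular.

**Step 3: counting runs.** We show that runs correspond to pairs in $R_m$. $E$ is a partial function of its first component, and the first column is determined by $(d,r)$. So a run is determined by $(d,r)$ and $n$. In an $(m,n)$-run, $d,r$ are constant and column $j$ contains the configuration of $D$ after $j-1$ steps on input $(d,r)$. So the configuration in the last column is accepting iff $(d,r)\in R_m$ and $n-1\ge t_m(d,r)$; in particular, runs exist only for $(d,r)\in R_m$. For $(d,r)\in R_m$ we have $2\le d<2^m$ by (2). The counter starts at $1=1\bmod d$, is always below $d$, never overflows its $m$ bits, and in column $j$ has the value $\kappa=j\bmod d$. Since $0\le r<d$, the last column satisfies $\kappa=r$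 iff $n\equiv r\pmod d$. By Lemma 11 every configuration of the computation has a successor, so the process never gets stuck. Thus the $(m,n)$-runs correspond bijectively to the pairs $(d,r)\in R_m$ with $n\equiv r\pmod d$ and $n>t_m(d,r)$.

**Step 4: unambiguity.** By Lemma 7 there is at most one such pair, and there is one iff $a^{m,n}\in L$. By Lemma 10 there is a tiling system in which $a^{m,n}$ has exactly one preimage if $a^{m,n}\in L$ and none otherwise. $\square$

## 11. The complement of $L$ is not in REC

*Proof of Theorem 3.* **Step 1: one letter.** We compare the budget $g^m$ with the lower bound. By Proposition 12, $L\in\mathrm{UREC}$. Suppose $\{a\}^{++}\setminus L$ is recognized by a tiling system whose local alphabet has $g$ elements; $g\ge1$, as the complement is nonempty. By Lemma 2, for every $m$ there is a column graph with $g^m$ vertices that recognizes it at height $m$. By Lemma 9, for every $m\ge32$,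
$$g^m\ge2^{m\gamma_M/8},\qquad\text{that is,}\qquad\gamma_M\le8\log_2g,\quad M=\lfloor(m/4)^{1/3}\rfloor .$$
As $m\to\infty$ we have $M\to\infty$, and $\gamma_M\to\infty$ by Lemma 4. This is a contradiction, so $\{a\}^{++}\setminus L\notin\mathrm{REC}$.

**Step 2: an arbitrary nonempty $\Sigma$.** We embed the one-letter example. Let $a\in\Sigma$ and regard $L\subseteq\{a\}^{++}\subseteq\Sigma^{++}$. The same unambiguous tiling system, with $\pi$ regarded as a map into $\Sigma$, shows $L\in\mathrm{UREC}$. Suppose $(\Sigma,\Gamma,\Theta,\pi)$ recognizes $\Sigma^{++}\setminus L$. Let $\Gamma_a=\pi^{-1}(a)$, and let $\Theta_a$ be the set of tiles of $\Theta$ over $\Gamma_a\cup\{\#\}$. The pictures in $L(\Theta_a)$ are the pictures in $L(\Theta)$ whose projection is in $\{a\}^{++}$. So $(\{a\},\Gamma_a,\Theta_a,\pi|_{\Gamma_a})$ recognizes $(\Sigma^{++}\setminus L)\cap\{a\}^{++}=\{a\}^{++}\setminus L$, which is not in REC, a contradiction. $\blacksquare$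

## 12. Families between UREC and REC, column counts, and unary automata

A *unary automaton* has a one-letter input alphabet, so an input is a length $n\ge0$. It is *unambiguous* if every accepted input has exactly one accepting run. An NFA is a nondeterministic finite automaton in which each transition reads one letter.

**Theorem 13.** Let $L$ be the language defined at the end of Section 9.

* **(A)** No family $\mathcal C$ with $\mathrm{UREC}\subseteq\mathcal C\subseteq\mathrm{REC}$ is closed under complementation; this holds over every nonempty alphabet.
* **(B)** $L$ is recognized unambiguously by columns taken from a set of $2^{O(m)}$ words at height $m$. For all large $m$, any column graph recognizing the complement of $L$ at height $m$ needs at least $2^{m(\log_2m-6)/48}$ vertices.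
* **(C)** For infinitely many $N$ there is a unary unambiguous finite automaton with at most $N$ states such that every NFA for the complement has $N^{\Omega(\log\log N)}$ states.

*Proof of (A).* By Theorem 3 there is, over the given alphabet, a language that is in $\mathrm{UREC}\subseteq\mathcal C$ and whose complement is not in $\mathrm{REC}\supseteq\mathcal C$. This covers, for instance, the languages recognized by $k$-ambiguous or by finitely ambiguous tiling systems. $\square$

*Proof of (B).* By Proposition 12 and Lemma 10, $L$ at height $m$ is recognized unambiguously by columns from $\Gamma^m$, a set of size $|\Gamma|^m=2^{O(m)}$. For the lower bound we make the growth of $\gamma_M$ explicit. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $M\ge\frac12(m/4)^{1/3}$, so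
$$\log_2M\ge\tfrac13(\log_2m-2)-1=\tfrac13\log_2m-\tfrac53 .$$
By Lemma 4, for all large $m$,
$$\gamma_M\ge\tfrac16\log_2m-\tfrac56\ge\tfrac16\log_2m-1=\tfrac16(\log_2m-6). \tag{4}$$
By Lemma 9 the number of vertices is at least $2^{m\gamma_M/8}\ge2^{m(\log_2m-6)/48}$. $\square$

*Proof of (C).* For a fixed height we drop the verification of $R_m$, and with it the thresholds. For $m\ge32$ let
$$U_m=\{n\ge0:\ \exists(d,r)\in R_m,\ n\equiv r\!\!\pmod d\}.$$

**Step 1: a small unambiguous automaton for $U_m$.** Take disjoint directed cycles of length $d$, one for each $(d,r)\in R_m$, each with an origin and with one final state, at distance $r$ from the origin. Add one new initial, nonfinal state whose successors are the successors of the origins. For $n\ge1$, the run into the cycle of $(d,r)$ ends at distance $n\bmod d$ from the origin, so it is accepting iff $n\equiv r\pmod d$. The input $n=0$ is rejected, and correctly so: for $(d,r)=(d_c,r_c)\in R_m$ with $c=(b,\tau)$ and $x=(b,\tau(b))$ we have $r_c\bmod q_x\ge2$, so $r\ne0$, and since $0\le r<d$ this gives $0\notin U_m$. Hence the automaton recognizes $U_m$. An accepting run is determined by the cycle it enters, so by Lemma 7 the automaton is unambiguous. The number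 of certificates is at most
$$M\cdot M^M\le2^{(M-1)(M+1)}\le2^{M^2}\le2^m,$$
and each $d$ is less than $2^m$, so the automaton has at most $N:=2^{2m+1}$ states.

**Step 2: every NFA for the complement is large.** Let $B$ be an NFA with $N'$ states for $\mathbb N\setminus U_m$, and let $n_0>N'$ be a multiple of $\prod_{x\in X}q_x$. By Lemma 8.1, $n_0\notin U_m$, so $B$ has an accepting run on length $n_0$, and this run contains a cycle of length $\ell$ with $1\le\ell\le N'$. Repeating it shows $n_0+j\ell\notin U_m$ for all $j\ge0$. By Lemma 8.2, $\ell\ge Q^{M\gamma_M}$, and by Lemma 8.3, $N'\ge2^{m\gamma_M/8}$. By (4), for all large $m$,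
$$N'\ge2^{m(\log_2m-6)/48}.$$

**Step 3: in terms of $N$.** Let also $m\ge2^{12}$. Then $\log_2m-6\ge\frac12\log_2m$, so $N'\ge2^{m\log_2m/96}$. Since $N=2^{2m+1}\le2^{3m}$, this gives $N'\ge N^{(\log_2m)/288}$. Finally $\log_2\log_2N=\log_2(2m+1)\le\log_2(3m)\le2\log_2m$, so $N'\ge N^{(\log_2\log_2N)/576}=N^{\Omega(\log\log N)}$. As $m$ varies, this covers infinitely many $N$. $\square$
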